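# Families avoiding $p$ sets with prescribed degrees: the constant $\tfrac12$ in the middle zone

## 1. Degrees, $(p,Q)$-systems and the middle zone

Throughout, $p\ge 2$ is an integer and $Q\subseteq\{0,1,\dots,p\}$. We write $[n]=\{1,\dots,n\}$, and $2^V$ for the power set of $V$. An interval $[x,y]$ with two entries means the set of integers $k$ with $x\le k\le y$. The **density** of a family $\mathcal G\subseteq 2^V$ is $|\mathcal G|/2^{|V|}$.

**Degree.** For a list of sets $A_1,\dots,A_p$ the degree of a point $x$ is $d(x)=|\{i: x\in A_i\}|$. We allow repetitions in the list.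

*Example.* Let $A_i=[p]\setminus\{i\}$ for $i=1,\dots,p$. Each $x\in[p]$ is missed by exactly one set, namely $A_x$, so $d(x)=p-1$.

**System.** The list $A_1,\dots,A_p$ of subsets of $X$ is a $(p,Q)$-system on $X$ if $d(x)\in Q$ for every $x\in X$.

*Example.* The sets $[p]\setminus\{i\}$ form a $(p,\{p-1\})$-system on $[p]$. Seen as subsets of $[n]$ with $n>p$, they leave the points $p+1,\dots,n$ with degree $0$, so on $[n]$ they form a $(p,\{0,p-1\})$-system. For $p=2$ a $(2,\{1\})$-system is a complementary pair, and a $(2,\{0,1\})$-system is a disjoint pair.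

**Free family.** A family $\mathcal F\subseteq2^X$ is $(p,Q)$-free if no $p$ *distinct* members of $\mathcal F$ form a $(p,Q)$-system on $X$. The maximum size of a $(p,Q)$-free family on $[n]$ is $f(n,p,Q)$.

*Example.* If $p\notin Q$, the family of all sets containing the element $1$ is $(p,Q)$-free, because any $p$ of its members give $d(1)=p$. If $0\notin Q$, the family of all sets avoiding $1$ is $(p,Q)$-free, because there $d(1)=0$. Both have $2^{n-1}$ members.

**Middle zone.** $Q$ is in the middle zone if $\{0,p\}\not\subseteq Q$, $[0,p/2]\cap Q\ne\emptyset$ and $[p/2,p]\cap Q\ne\emptyset$.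

*Example.* $\{0,p-1\}$ is in the middle zone, because $p\notin Q$ and $0\le p/2\le p-1$. For $p=5$, $\{1,4\}$ and $\{0,3\}$ are in the middle zone. The set $\{0,1,2\}$ is not, since it misses the upper half, and $\{0,5\}$ is excluded outright.

Three simple facts will be used.

**Fact 1.** If $Q\subseteq Q'$ then $f(n,p,Q')\le f(n,p,Q)$. Indeed every $(p,Q)$-system is a $(p,Q')$-system, so a $(p,Q')$-free family is $(p,Q)$-free.

**Fact 2.** $f(n,p,Q)=f(n,p,p-Q)$, where $p-Q=\{p-q:q\in Q\}$. Replacing every member by its complement turns degree $d$ into $p-d$.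

**Fact 3.** Let $t\le n$, $\mathcal G\subseteq2^{[t]}$, and $\mathcal F=\{X\subseteq[n]:X\cap[t]\in\mathcal G\}$. Then $\mathcal F$ has the same density as $\mathcal G$. If no $p$ members of $\mathcal G$, *repetitions allowed*, form a $(p,Q)$-system on $[t]$, then $\mathcal F$ is $(p,Q)$-free: a system $X_1,\dots,X_p$ in $\mathcal F$ restricts to a system $X_i\cap[t]$ on $[t]$. Repetitions must be allowed because distinct $X_i$ can have equal traces on $[t]$.

If $Q$ is in the middle zone, then $0\notin Q$ or $p\notin Q$, so one of the two families in the example on free families applies and $f(n,p,Q)\ge2^{n-1}$. It is known that also $f(n,p,Q)\le(1-\frac1{2p}+o(1))2^n$. So there is a gap between density $\frac12$ and density $1-\frac1{2p}$. Conjecture 2 of "On the Maximum Size of $(p,Q)$-Free Families" says that the trivial lower bound is right.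

**Conjecture 2.** For $p$ and $Q$ fixed, with $Q$ in the middle zone, $\displaystyle\lim_{n\to\infty}\frac{f(n,p,Q)}{2^n}=\frac12$.

In plain words: if a family contains noticeably more than half of all subsets of a large set, must it contain $p$ distinct members whose degrees all lie in $Q$? We shall prove that this is **false** for every $p\ge5$, already for $Q=\{0,p-1\}$, and **true** for every middle-zone $Q$ when $p\le4$.

## 2. Two cases by hand: $p=2$, and $(3,\{0,2\})$

**The case $p=2$.** Here $[0,1]\cap Q$ and $[1,2]\cap Q$ are nonempty and $\{0,2\}\not\subseteq Q$, which forces $1\in Q$. A $(2,\{1\})$-free family contains at most one set from each of the $2^{n-1}$ complementary pairs, so by Fact 1, $f(n,2,Q)\le f(n,2,\{1\})\le 2^{n-1}$ for $n\ge1$. Hence $f(n,2,Q)=2^{n-1}$ for every middle-zone $Q$.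

**The case $p=3$, $Q=\{0,2\}$.** Three sets have all degrees in $\{0,2\}$ exactly when all degrees are even, that is, when $A\triangle B=C$. We claim that $f(n,3,\{0,2\})=2^{n-1}+1$ for $n\ge1$.

*Upper bound.* Let $\mathcal F$ be free and $\mathcal F'=\mathcal F\setminus\{\emptyset\}$. If $\mathcal F'=\emptyset$ there is nothing to do. Otherwise fix $A\in\mathcal F'$. The sets other than $\emptyset$ and $A$ split into $2^{n-1}-1$ pairs $\{B,A\triangle B\}$. If both members of a pair were in $\mathcal F'$, then $A$, $B$, $A\triangle B$ would be three distinct members forming a system. So $|\mathcal F'|\le 1+(2^{n-1}-1)=2^{n-1}$.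

*Lower bound.* Take all sets containing $1$, together with $\emptyset$. Three sets containing $1$ give $d(1)=3$. Two distinct sets $A,B$ containing $1$ together with $\emptyset$ would need $A\triangle B=\emptyset$, which is false.

So the exact value need not be $2^{n-1}$, but the limit is $\frac12$ in both cases.

## 3. Random systems with uniform members, and the bound $1-\frac1p$

A sensible first attempt at the conjecture is this: build a *random* $(p,Q)$-system in which every single member is a uniformly random subset of $[n]$, and use the union bound to place all $p$ members inside a dense family.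

**Theorem 4.** For every middle-zone $Q$, $f(n,p,Q)\le(1-\frac1p+o(1))2^n$.

**Step 1: choose a random degree with mean $p/2$.** If $p/2\in Q$, put $a=b=p/2$. Otherwise pick $a,b\in Q$ with $a<p/2<b$. Choose $\lambda\in[0,1]$ with $\lambda a+(1-\lambda)b=p/2$; in the second case $0<\lambda<1$. Some value in $\{1,\dots,p-1\}$ is then taken with positive probability. This is clear if $a=b=p/2$. Otherwise both $a$ and $b$ have positive probability, and since $\{a,b\}\ne\{0,p\}$, either $a>0$ (so $0<a<p/2$) or $b<p$ (so $p/2<b<p$).

**Step 2: build the system.** Independently for each $x\in[n]$, choose a weight, $a$ with probability $\lambda$ and $b$ with probability $1-\lambda$. Then choose a uniformly random set of that many indices, and put $x$ into exactly those $A_i$. All degrees lie in $\{a,b\}\subseteq Q$. For fixed $i$, the probability that $x\in A_i$ is the mean weight divided by $p$, which is $\frac12$. The points are independent, so each $A_i$ is uniform in $2^{[n]}$.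

**Step 3: the members are almost surely distinct.** Let $i\ne j$. Given weight $k\in\{1,\dots,p-1\}$, the point $x$ lies in exactly one of $A_i,A_j$ with probability $\frac{2k(p-k)}{p(p-1)}>0$. By Step 1 there is $\kappa>0$, depending only on $p,a,b$, such that $x$ separates $A_i$ from $A_j$ with probability at least $\kappa$. So $\Pr(A_i=A_j)\le(1-\kappa)^n$.

**Step 4: union bound.** Let $\mathcal F$ have density $\delta$. The probability that $A_1,\dots,A_p$ are distinct and all in $\mathcal F$ is at least
$$1-p(1-\delta)-\binom p2(1-\kappa)^n .$$
If $\mathcal F$ is $(p,Q)$-free this probability is $0$, hence $\delta\le1-\frac1p+\frac{p-1}2(1-\kappa)^n$. $\blacksquare$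

Here is the exact point where the attempt stops. When $\delta$ is just above $\frac12$, the $p$ failure probabilities add up to just under $p/2$. This is below $1$ only for $p=2$. Pairing the sets cleverly will help (Section 7), but not for all $Q$: we now see that the conjecture itself fails.

## 4. Two blocks inside $[5]$: density $\frac{17}{32}$ for $Q=\{0,p-1\}$

**Theorem 1.** Let $p\ge5$ and $Q=\{0,p-1\}$ (or $Q=\{1,p\}$). Then $Q$ is in the middle zone and $f(n,p,Q)\ge\frac{17}{32}2^n$ for all $n\ge5$.

Fix $Q=\{0,p-1\}$. In a system, let $U$ be the union of the members. Each point of $U$ has degree $p-1$, so it is missed by *exactly one* member. The half-density family "$1\in A$" works because a point common to all members has the forbidden degree $p$. Let us try to enlarge it.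

*A try that fails.* Take all sets that meet the block $\{1,2\}$, with density $\frac34$. For $p\ge3$ and $n\ge p$ it is not free: the sets $[p]\setminus\{i\}$ all meet $\{1,2\}$ and form a $(p,\{0,p-1\})$-system. The condition does force both $1$ and $2$ into $U$, since otherwise one of them would have degree $p$. But then one member misses $1$, one misses $2$, and the remaining $p-2$ members contain the whole block at no cost.

*The remedy.* We want every member to *pay*, by missing a point of $U$ in some block. Since each point of $U$ is missed only once, a block can be paid for only a bounded number of times. So we require that $A$ meets every block, and meets some block in exactly one point. With one block of size $w$ this has density $w/2^w\le\frac12$. With two blocks of size $2$, the count is $3\cdot3-1\cdot1=8$ out of $16$, again $\frac12$. Blocks of sizes $2$ and $3$ go above $\frac12$.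

**Step 1: reduce to one $Q$.** We saw in Section 1 that $\{0,p-1\}$ is in the middle zone. The middle-zone condition is unchanged by $Q\mapsto p-Q$, and $\{1,p\}=p-\{0,p-1\}$, so by Fact 2 it suffices to treat $Q=\{0,p-1\}$.

**Step 2: define the family and count it.** Let $B_1=\{1,2\}$, $B_2=\{3,4,5\}$ and
$$\mathcal G=\{A\subseteq[5]:\ A\cap B_1\ne\emptyset,\ A\cap B_2\ne\emptyset,\ |A\cap B_1|=1\text{ or }|A\cap B_2|=1\}.$$
There are $3\cdot7=21$ sets meeting both blocks. Among them, those meeting both blocks in at least two points number $1\cdot4=4$. So $|\mathcal G|=17$, and $\mathcal F=\{X\subseteq[n]:X\cap[5]\in\mathcal G\}$ has $\frac{17}{32}2^n$ members.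

By Fact 3 it remains to show that no $A_1,\dots,A_p\in\mathcal G$, repetitions allowed, form a $(p,Q)$-system on $[5]$. Suppose they do.

**Step 3: the union has at least two points in each block.** Let $U=\bigcup_iA_i=\{x\in[5]:d(x)=p-1\}$ and $u_j=|U\cap B_j|$. Every $A_i$ meets $B_j$, and does so inside $U$, so $u_j\ge1$. If $u_j=1$, the single point of $U\cap B_j$ lies in all $p$ sets and has degree $p$, which is not in $Q$. So $u_j\ge2$.

**Step 4: each block is paid for at most twice.** Let $N_j=|\{i:|A_i\cap B_j|=1\}|$. A set $A_i$ counted here misses exactly $u_j-1$ points of $U\cap B_j$. Each of the $u_j$ points of $U\cap B_j$ is missed by exactly one of the sets. Counting missed incidences,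
$$N_j(u_j-1)\le u_j,\qquad\text{so}\qquad N_j\le\frac{u_j}{u_j-1}\le2 .$$

**Step 5: contradiction.** Every $A_i\in\mathcal G$ is counted in $N_1$ or in $N_2$. So $p\le N_1+N_2\le4$, contrary to $p\ge5$. $\blacksquare$

Since $f(n,p,\{0,p-1\})/2^n\ge\frac{17}{32}>\frac12$ for all $n\ge5$, Conjecture 2 is false for every $p\ge5$.

*Remark.* The bound $4$ in Step 5 is attained. The sets $\{2,3,4\},\{1,3,4\},\{1,2,4\},\{1,2,3\}$ all lie in $\mathcal G$: the first two meet $B_1$ once, the last two meet $B_2$ once. The degree is $3$ on $\{1,2,3,4\}$ and $0$ on $5$. So for $p=4$ and $Q=\{0,3\}$ the same family is not free.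

## 5. More blocks, and degrees near $0$ or near $p$

The argument has slack. Low degrees need not be exactly $0$, and high degrees need not be exactly $p-1$.

**Theorem 2.** Let $B_1,\dots,B_N$ be disjoint sets with $2\le|B_j|=w_j\le w$, and $t=\sum_j w_j$. Let $Q\subseteq[0,a]\cup[b,c]$ with integers $a\ge0$, $b\le c<p$, such that $2N(p-b)<p$ and $c+(w-1)a<p$. Then for $n\ge t$
$$f(n,p,Q)\ \ge\ 2^{n-t}\Big(\prod_j(2^{w_j}-1)-\prod_j(2^{w_j}-1-w_j)\Big).$$
In particular ($N=2$, sizes $2,3$): if $b>3p/4$ and $c+2a<p$, then $f(n,p,Q)\ge\frac{17}{32}2^n$ for $n\ge5$.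

*Example.* Take $p=13$, $Q=\{0,1,10\}$, $a=1$, $b=c=10$. Then $10>\frac{39}4$ and $10+2=12<13$, so the density is at least $\frac{17}{32}$.

**Step 1: the family.** We may assume $[t]=B_1\sqcup\dots\sqcup B_N$. Let $\mathcal G$ be the family of all $A\subseteq[t]$ that meet every $B_j$ and have $|A\cap B_j|=1$ for some $j$. There are $\prod_j(2^{w_j}-1)$ sets meeting every block, and $\prod_j(2^{w_j}-1-w_j)$ of these meet every block at least twice. So $|\mathcal G|$ is the bracket in the theorem, and $\mathcal F=\{X\subseteq[n]:X\cap[t]\in\mathcal G\}$ has the claimed size. Suppose $A_1,\dots,A_p\in\mathcal G$, repetitions allowed, form a $(p,Q)$-system on $[t]$.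

**Step 2: the two ranges of degrees are separated.** Since $w\ge2$, we have $a\le(w-1)a<p-c\le p-b$. Since $N\ge1$, $2(p-b)\le 2N(p-b)<p$. Together,
$$a<p-c\le p-b<\tfrac p2<b\le c .$$
Let $U=\{x\in[t]:b\le d(x)\le c\}$. Points outside $U$ have degree at most $a$. Put $u_j=|U\cap B_j|$.

**Step 3: $u_j\ge2$.** All $p$ sets meet $B_j$, so
$$p\le\sum_i|A_i\cap B_j|=\sum_{x\in B_j}d(x)\le u_jc+(w_j-u_j)a .$$
If $u_j=1$ the right side is $c+(w_j-1)a\le c+(w-1)a<p$. If $u_j=0$ it is $w_ja\le wa\le c+(w-1)a<p$, because $a\le c$. Both are impossible.

**Step 4: count payments.** Let $N_j=|\{i:|A_i\cap B_j|=1\}|$. Such an $A_i$ misses at least $u_j-1$ points of $U\cap B_j$. Each point of $U$ has degree at least $b$, so it is missed by at most $p-b$ sets. Hence $N_j(u_j-1)\le(p-b)u_j$, and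
$$N_j\le(p-b)\frac{u_j}{u_j-1}\le2(p-b).$$

**Step 5: contradiction.** Each $A_i$ is counted for some $j$, so $p\le\sum_jN_j\le2N(p-b)<p$. Fact 3 finishes the proof. For $N=2$ and sizes $2,3$ we have $w=3$; the hypotheses read $4(p-b)<p$ and $c+2a<p$, and the bracket is $21-4=17$ with $t=5$. $\blacksquare$

*Remark.* Here $p\notin Q$ and $a<p/2<b$. So such a $Q$ is in the middle zone as soon as it meets both $[0,a]$ and $[b,c]$.

## 6. Random clauses: no constant below $1$ works

How dense can such families be? Theorem 2 needs $2N(p-b)<p$, which bounds the number of blocks by $p$. For $Q\subseteq\{0\}\cup[p-s,p-1]$ we can drop disjointness and count payments on the whole ground set instead. Then only the number $t$ of points matters, and the number of blocks is unrestricted.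

**Clauses.** Let $\mathcal C$ be a collection of nonempty subsets of $[t]$, called clauses. Let $\mathcal G_{\mathcal C}$ be the family of all $A\subseteq[t]$ that meet every clause and meet some clause in exactly one element.

*Example.* For $t=5$ and the clauses $\{1,2\},\{3,4,5\}$, the family $\mathcal G_{\mathcal C}$ is the family $\mathcal G$ of Section 4.

**Theorem 3.** There is an absolute constant $C$ such that if $s\ge1$, $Q\subseteq\{0\}\cup[p-s,p-1]$, and $t\ge2$ is an integer with $ts<p$, then
$$f(n,p,Q)\ge\big(1-C(\ln t)^{3/2}t^{-1/2}\big)2^n\qquad\text{for }n\ge t.$$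
For example, for $Q=\{0,p-1\}$ (with $p\ge3$) take $s=1$, $t=p-1$: $\liminf_nf(n,p,Q)/2^n\to1$ as $p\to\infty$.

**Step 1: every choice of clauses gives a free family.** Suppose $A_1,\dots,A_p\in\mathcal G_{\mathcal C}$, repetitions allowed, form a $(p,Q)$-system on $[t]$, and let $U=\bigcup_iA_i$. Points of $U$ have nonzero degree, hence degree in $[p-s,p-1]$. Also $U$ meets every clause, because $A_1$ does.

We claim $U\notin\mathcal G_{\mathcal C}$. Otherwise some clause $B$ has $U\cap B=\{e\}$. Every $A_i\subseteq U$ meets $B$, so $e\in A_i$ for all $i$, and $d(e)=p\notin Q$, a contradiction.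

Since $A_i\in\mathcal G_{\mathcal C}$ and $U\notin\mathcal G_{\mathcal C}$, each $A_i$ is a *proper* subset of $U$, so it misses at least one point of $U$. Each point of $U$ is missed by at most $s$ sets. Therefore
$$p\le\sum_i|U\setminus A_i|\le s|U|\le st<p,$$
a contradiction. By Fact 3, $\{X\subseteq[n]:X\cap[t]\in\mathcal G_{\mathcal C}\}$ is $(p,Q)$-free. What remains is to find clauses on $[t]$ that make $\mathcal G_{\mathcal C}$ dense.

**Step 2: choose the parameters.** A random $A$ misses a given clause of size $w$ with probability $2^{-w}$, but meets it in exactly one point with probability $w2^{-w}$, which is $w$ times larger. So with about $2^w\ln t/w$ clauses one expects few missed clauses, about $\ln t/w$, and many clauses met once, about $\ln t$. The size $|A|$ fluctuates, and this will limit $w$ to about $\sqrt{t/\ln t}$.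

By enlarging $C$ we may assume that $t$ is large, since for bounded $t$ the claimed bound becomes non-positive. Let
$$w=\Big\lfloor\sqrt{t/\ln t}\Big\rfloor,\qquad K=3e^4,\qquad N=\Big\lceil\frac{K2^w\ln t}{w}\Big\rceil .$$
Take $N$ independent random clauses, each the set of $w$ independent uniform draws, with repetition, from $[t]$. Let $A$ be a uniformly random subset of $[t]$, independent of the clauses, and $\alpha=|A|/t$.

**Step 3: control $|A|$.** Hoeffding's inequality for $t$ fair coins gives $\Pr(|\alpha-\frac12|>\eta)\le2e^{-2t\eta^2}$. With $\eta=\sqrt{\ln t/t}$, we get $|\alpha-\frac12|\le\sqrt{\ln t/t}$ with probability at least $1-2t^{-2}$.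

Fix an $A$ with this property and write $1-\alpha=\frac12(1+\theta)$. Then $|\theta|=2|\alpha-\frac12|\le2\sqrt{\ln t/t}\le\frac12$ for $t$ large, and $|\theta|w\le2$ by the choice of $w$.

**Step 4: the probability $\mu$ that one clause misses $A$.** All $w$ draws must avoid $A$, so $\mu=(1-\alpha)^w=2^{-w}(1+\theta)^w$. From above, $(1+\theta)^w\le e^{|\theta|w}\le e^2$. From below we use $1-x\ge e^{-2x}$ on $[0,\frac12]$: the function $e^{-2x}$ is convex, equals $1$ at $0$ and $e^{-1}<\frac12$ at $\frac12$, so it lies below the chord and hence below $1-x$. Thus $(1+\theta)^w\ge(1-|\theta|)^w\ge e^{-2|\theta|w}\ge e^{-4}$, and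
$$e^{-4}2^{-w}\le\mu\le e^22^{-w}. \tag{1}$$

**Step 5: the probability that one clause meets $A$ exactly once.** This happens at least when exactly one draw lies in $A$, which has probability
$$w\alpha(1-\alpha)^{w-1}=w\mu\frac{\alpha}{1-\alpha}\ge\frac{w\mu}3,$$
because $\alpha=\frac12(1-\theta)\ge\frac14$.

**Step 6: the probability that $A\notin\mathcal G_{\mathcal C}$.** Either some clause misses $A$, or no clause meets $A$ exactly once. For our fixed $A$, by (1) and independence of the clauses,
$$\Pr(A\notin\mathcal G_{\mathcal C})\le N\mu+\Big(1-\frac{w\mu}3\Big)^N\le e^22^{-w}N+\exp\Big(-\frac{Nwe^{-4}2^{-w}}3\Big).$$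
Since $N\le K2^w\ln t/w+1$, the first term is at most $e^2\big(\frac{K\ln t}w+2^{-w}\big)$. Since $Nw2^{-w}\ge K\ln t=3e^4\ln t$, the second term is at most $e^{-\ln t}=\frac1t$.

**Step 7: average.** Averaging over $A$ as well, the expected density of the complement of $\mathcal G_{\mathcal C}$ is at most
$$2t^{-2}+t^{-1}+\frac{e^2K\ln t}w+e^22^{-w}.$$
For $t$ large, $w\ge\frac12\sqrt{t/\ln t}$. So $\ln t/w\le2(\ln t)^{3/2}t^{-1/2}$ and $2^{-w}\le\frac1w\le2(\ln t)^{1/2}t^{-1/2}$. The total is $O((\ln t)^{3/2}t^{-1/2})$ with an absolute implied constant. Some choice of clauses does at least as well as the expectation, and Step 1 applies to it. $\blacksquare$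

Together with Theorem 4, for $Q=\{0,p-1\}$,
$$1-O\big((\ln p)^{3/2}p^{-1/2}\big)\le\liminf_n\frac{f(n,p,Q)}{2^n}\le\limsup_n\frac{f(n,p,Q)}{2^n}\le1-\frac1p .$$

## 7. Pairs of families and windows of degrees: limit $\frac12$ when the gap in $Q$ is short

Now we turn to positive results. For middle-zone $Q$ let
$$a=\max(Q\cap[0,p/2]),\qquad b=\min(Q\cap[p/2,p]).$$

**Theorem 5.** Let $Q$ be in the middle zone, with $a,b$ as above. Then $\lim f(n,p,Q)/2^n=\frac12$ if

- (W) $b-a\le\lfloor p/2\rfloor+1$, or
- (S) $Q\cap(p-Q)\ne\emptyset$.

*Examples.* For $p=5$, $Q=\{0,3\}$: $b-a=3=\lfloor5/2\rfloor+1$, so (W) holds; (S) fails since $p-Q=\{2,5\}$. For $p=7$, $Q=\{1,6\}$: $b-a=5>4$, so (W) fails, but $p-Q=Q$, so (S) holds. For $p=5$, $Q=\{0,4\}$: $b-a=4>3$ and $p-Q=\{1,5\}$, so both fail, as they must by Theorem 1.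

**Common setup.** The lower bound $2^{n-1}$ was shown in Section 1. For the upper bound, fix $\varepsilon>0$, let $|\mathcal F|\ge(\frac12+\varepsilon)2^n$ with $n$ large, and look for $p$ distinct members of $\mathcal F$ forming a $(p,Q)$-system. There is $q\in Q$ with $0<q<p$: otherwise $Q\subseteq\{0,p\}$, and since $Q$ meets both halves, $Q=\{0,p\}$, which is excluded. Fix such a $q$ and put $d=\binom pq$.

In this section we assume (W). Let $m=\lfloor p/2\rfloor$ and $r=p-2m\in\{0,1\}$.

The union bound lost because it handled $p$ sets one by one. Instead, group them into $m$ pairs. Two families of total density above $1$ stay that way, in several ways, when we decide the status of one point. Having several ways for each pair gives us a whole interval of possible degrees at that point.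

**Step 1: every $m+1$ consecutive integers in $[0,p]$ contain an element of $Q$.** A window avoiding $a$ and $b$ lies in $[0,a-1]$, in $[b+1,p]$, or in $[a+1,b-1]$. We have $a\le m$ and $b\ge p-m$, so the first two have at most $m$ elements. The third has at most $b-a-1\le m$ elements by (W). None has room for a window of size $m+1$.

**Lemma A.** Let $\mathcal A_1,\mathcal B_1,\dots,\mathcal A_m,\mathcal B_m\subseteq2^V$ with $V$ finite and $|\mathcal A_j|+|\mathcal B_j|>2^{|V|}$ for all $j$. If $r=1$, let also $\mathcal E\subseteq2^V$ be nonempty. Then one can choose one member from each of these $p$ families so that the $p$ chosen sets (possibly with repetitions) have all degrees in $Q$.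

For $p=2$ and $Q=\{1\}$ this is the pigeonhole argument of Section 2: $\mathcal B_1$ must contain the complement of some member of $\mathcal A_1$.

**Step 2: proof of Lemma A, by induction on $|V|$.** For $V=\emptyset$ each family has at most one member. The hypothesis forces $\mathcal A_j=\mathcal B_j=\{\emptyset\}$, and $\mathcal E=\{\emptyset\}$ if it is present. Choose $\emptyset$ everywhere; there are no degrees to check.

Now let $v\in V$ and $M=2^{|V|-1}$. For a family $\mathcal H$ put
$$\mathcal H^0=\{H\in\mathcal H:v\notin H\},\qquad\mathcal H^1=\{H\setminus\{v\}:v\in H\in\mathcal H\},$$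
both families on $V\setminus\{v\}$. Choosing the superscript for a family means deciding whether its member will contain $v$. We have
$$(|\mathcal A_j^0|+|\mathcal B_j^1|)+(|\mathcal A_j^1|+|\mathcal B_j^0|)=(|\mathcal A_j^0|+|\mathcal B_j^0|)+(|\mathcal A_j^1|+|\mathcal B_j^1|)=|\mathcal A_j|+|\mathcal B_j|>2M .$$
From the left grouping, at least one of $(\mathcal A_j^0,\mathcal B_j^1)$, $(\mathcal A_j^1,\mathcal B_j^0)$ has total size above $M$. Call this the mixed option; it contributes $1$ to $d(v)$. From the middle grouping, for some $v_j\in\{0,1\}$ the pair $(\mathcal A_j^{v_j},\mathcal B_j^{v_j})$ has total size above $M$. Call this the pure option; it contributes $2v_j$. If $r=1$, choose $e\in\{0,1\}$ with $\mathcal E^e\ne\emptyset$; if $r=0$, put $e=0$. Let $h=|\{j:v_j=1\}|$.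

Use the pure option for $i_1$ of the indices with $v_j=1$ and for $i_0$ of those with $v_j=0$, and the mixed option for the rest. Then
$$d(v)=e+2i_1+(m-i_1-i_0)=e+m+i_1-i_0 .$$
Here $0\le i_1\le h$ and $0\le i_0\le m-h$ are free, so every integer in $[e+h,\,e+h+m]$ is attainable. This window has $m+1$ elements. It lies in $[0,p]$, since $e\le r$ and $h\le m$ give $e+h+m\le r+2m=p$. By Step 1 it contains an element of $Q$, so we can choose the options with $d(v)\in Q$. The resulting families on $V\setminus\{v\}$ again satisfy the hypotheses, with $M=2^{|V\setminus\{v\}|}$. By induction, choose members there with all degrees in $Q$, and add $v$ to those whose family has superscript $1$. $\square$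

**Where distinctness enters.** Applying Lemma A to $p$ copies of $\mathcal F$ may return equal sets. So we first reserve a few points $D$ on which the $p$ sets are prescribed and differ. The price is that we need the restriction of $\mathcal F$ to stay above $\frac12$ for every prescribed trace on $D$. For the family of sets containing $1$, a set $D\ni1$ would be a bad choice. Fourier analysis shows that there are few bad points.

Recall: for $S\subseteq[n]$ let $\hat f(S)=2^{-n}\sum_{A\in\mathcal F}(-1)^{|A\cap S|}$. Then the indicator of $\mathcal F$ at $A$ is $\sum_S\hat f(S)(-1)^{|A\cap S|}$, and Parseval gives $\sum_S\hat f(S)^2=2^{-n}|\mathcal F|\le1$. *Example:* for the family of all sets containing $1$, $\hat f(\emptyset)=\frac12$, $\hat f(\{1\})=-\frac12$, and all other coefficients vanish.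

**Lemma B.** If $|\mathcal F|\ge(\frac12+\varepsilon)2^n$ and $n\ge d+d4^d/\varepsilon^2$, there is $D\subseteq[n]$ with $|D|=d$ such that for every $Y\subseteq D$ the family $\mathcal F_Y=\{Z\subseteq[n]\setminus D:Z\cup Y\in\mathcal F\}$ has density $>\frac12$.

**Step 3: proof of Lemma B.** By Parseval at most $4^d/\varepsilon^2$ sets $S$ satisfy $|\hat f(S)|\ge\varepsilon2^{-d}$. Those among them with $1\le|S|\le d$ cover at most $d4^d/\varepsilon^2$ points, so at least $d$ points remain; let $D$ consist of $d$ of these. Every nonempty $S\subseteq D$ has $1\le|S|\le d$ and is not disjoint from $D$, so $|\hat f(S)|<\varepsilon2^{-d}$.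

The density of $\mathcal F_Y$ is the average of the indicator of $\mathcal F$ at $Z\cup Y$ over all $Z\subseteq[n]\setminus D$. In the Fourier expansion, a term with $S\not\subseteq D$ averages to $0$, because some point of $S$ outside $D$ is in $Z$ for exactly half of the $Z$, independently of the other points, and flips the sign. A term with $S\subseteq D$ equals $\hat f(S)(-1)^{|S\cap Y|}$ for every $Z$. So the density is
$$\sum_{S\subseteq D}\hat f(S)(-1)^{|S\cap Y|}\ge\hat f(\emptyset)-(2^d-1)\varepsilon2^{-d}\ge\frac12+\varepsilon-(2^d-1)\varepsilon2^{-d}>\frac12 .\qquad\square$$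

**Step 4: assemble the system under (W).** Take $D$ from Lemma B, and label its $d=\binom pq$ elements bijectively by the $q$-subsets of $[p]$, writing $T_x$ for the label of $x$. Put
$$Y_i=\{x\in D:i\in T_x\}\qquad(i\in[p]).$$
A point $x\in D$ lies in $Y_i$ exactly for $i\in T_x$, so its degree is $q\in Q$. For $i\ne j$ some $q$-subset contains $i$ but not $j$, because $0<q<p$; so the $Y_i$ are distinct.

The families $\mathcal F_{Y_1},\dots,\mathcal F_{Y_p}$ all have density above $\frac12$ on $V=[n]\setminus D$. Pair them arbitrarily, with one nonempty family left over if $p$ is odd. Each pair has total size above $2^{|V|}$. Lemma A gives $Z_i\in\mathcal F_{Y_i}$ with all degrees on $V$ in $Q$. The sets $Z_i\cup Y_i$ belong to $\mathcal F$, are distinct because their traces $Y_i$ on $D$ are, and have all degrees in $Q$. This proves Theorem 5 under (W).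

*Where this stops without (W).* For $p=5$ and $Q=\{0,4\}$ we have $m=2$, and the window $\{1,2,3\}$ misses $Q$. For $p=7$ and $Q=\{1,6\}$ we have $m=3$, and $\{2,3,4,5\}$ misses $Q$. So Step 1 fails in both. In the first case no other argument can help, by Theorem 1. In the second, the symmetry of $Q$ gives another route.

## 8. Complementary members and Sperner cubes: limit $\frac12$ when $Q$ meets $p-Q$

Assume (S): some $q$ has $q\in Q$ and $p-q\in Q$. Then $0<q<p$, since otherwise $\{0,p\}\subseteq Q$. Use this $q$ in the common setup, so $d=\binom pq$.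

Here is the plan. More than half of all sets are in $\mathcal F$, so many sets $B$ have both $B$ and its complement in $\mathcal F$. Using $q$ sets close to $B$ and $p-q$ sets close to its complement gives degrees $q$ and $p-q$ on most points. The sets must be made distinct, and for this we need room to vary $B$, which the next lemma provides.

Recall Sperner's theorem: a family of subsets of a $k$-set with no two members $X\subsetneq X'$ has at most $\binom k{\lfloor k/2\rfloor}$ members.

**Lemma C.** For $\delta>0$ and $d\ge0$ there is $n_0(d,\delta)$ such that for $|V|\ge n_0(d,\delta)$, any $\mathcal W\subseteq2^V$ of density $\ge\delta$ admits pairwise disjoint $S_0,S_1,\dots,S_d\subseteq V$ with $S_1,\dots,S_d\ne\emptyset$ and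
$$S_0\cup\bigcup_{i\in I}S_i\in\mathcal W\qquad\text{for all }I\subseteq[d].$$

*Example.* For $d=1$ this asks for two members $S_0\subsetneq S_0\cup S_1$ of $\mathcal W$, which is what Sperner's theorem gives for dense families.

**Step 1: proof of Lemma C, by induction on $d$.** For $d=0$ put $n_0(0,\delta)=0$ and let $S_0$ be any member of $\mathcal W$.

Let $d\ge1$. Since $\binom k{\lfloor k/2\rfloor}2^{-k}\to0$, we can choose $k$ with $\binom k{\lfloor k/2\rfloor}<\frac\delta22^k$. Put $n_0(d,\delta)=k+n_0(d-1,\delta/(2\cdot3^k))$ and split $V=K\sqcup M$ with $|K|=k$. For $Y\subseteq M$ consider the fiber $\{X\subseteq K:X\cup Y\in\mathcal W\}$. Let $\beta$ be the fraction of $Y\subseteq M$ whose fiber has density at least $\frac\delta2$. The density of $\mathcal W$ is the average fiber density, so it is at most $\beta+\frac\delta2$, and hence $\beta\ge\frac\delta2$.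

Each such fiber has more than $\binom k{\lfloor k/2\rfloor}$ members, so by Sperner's theorem it contains some $X\subsetneq X'$. There are at most $3^k$ pairs $X\subseteq X'\subseteq K$, since each point of $K$ lies in both, in $X'$ only, or in neither. So a single pair $(X,X')$ serves a family $\mathcal W'\subseteq2^M$ of density at least $\delta/(2\cdot3^k)$; that is, $X\cup Y$ and $X'\cup Y$ lie in $\mathcal W$ for all $Y\in\mathcal W'$.

Apply induction to $\mathcal W'$ on $M$, with $d-1$ in place of $d$. We get disjoint $S_0',S_2,\dots,S_d\subseteq M$ with $S_2,\dots,S_d$ nonempty. Set $S_0=S_0'\cup X$ and $S_1=X'\setminus X\ne\emptyset$. For $I\subseteq[d]$ let $Y=S_0'\cup\bigcup_{i\in I\setminus\{1\}}S_i\in\mathcal W'$. Then $S_0\cup\bigcup_{i\in I}S_i$ is $X\cup Y$ if $1\notin I$, and $X'\cup Y$ if $1\in I$. Both lie in $\mathcal W$. $\square$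

**Step 2: find the cube among complementary pairs.** Let $\mathcal W=\{B\in\mathcal F:[n]\setminus B\in\mathcal F\}$. It is the intersection of $\mathcal F$ with the family of complements of members of $\mathcal F$, and both have density at least $\frac12+\varepsilon$, so $\mathcal W$ has density at least $2\varepsilon$. For $n\ge n_0(d,2\varepsilon)$ apply Lemma C with $d=\binom pq$, and label $S_1,\dots,S_d$ as $S_T$, with $T$ ranging over the $q$-subsets of $[p]$. Let $R=[n]\setminus(S_0\cup\bigcup_TS_T)$. For every set $I$ of $q$-subsets,
$$S_0\cup\bigcup_{T\in I}S_T\in\mathcal F .$$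
Its complement $R\cup\bigcup_{T\notin I}S_T$ is in $\mathcal F$ too. As $I$ is arbitrary, also
$$R\cup\bigcup_{T\in I}S_T\in\mathcal F\qquad\text{for all }I .$$

**Step 3: assemble the system under (S).** Put
$$A_i=S_0\cup\bigcup_{T\ni i}S_T\quad(1\le i\le q),\qquad A_i=R\cup\bigcup_{T\ni i}S_T\quad(q<i\le p).$$
All $A_i$ are in $\mathcal F$ by Step 2. They are distinct: for $i\ne j$ take a $q$-subset $T$ with $i\in T$, $j\notin T$; then the nonempty set $S_T$ is contained in $A_i$ and disjoint from $A_j$. The sets $S_0$, $R$ and the $S_T$ partition $[n]$. A point of $S_0$ lies in $A_1,\dots,A_q$ only, so it has degree $q$. A point of $R$ has degree $p-q$. A point of $S_T$ lies in $A_i$ exactly for $i\in T$, so it has degree $q$. All degrees are in $Q$. This completes the proof of Theorem 5. $\blacksquare$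

## 9. Which $p$ satisfy the conjecture, and exactly which $Q$ fail for $p=5,6$

**Corollary 6.** The conjecture holds for all middle-zone $Q$ if and only if $p\le4$. For $p=5,6$ it fails exactly for $Q=\{0,p-1\}$ and $Q=\{1,p\}$.

**Step 1: bound the gap when (W) fails.** If (W) fails then $b-a\ge\lfloor p/2\rfloor+2$. On the other hand $(a,b)\ne(0,p)$, because $\{0,p\}\not\subseteq Q$, so $b-a\le p-1$.

**Step 2: $p\le4$.** For $p=2,3,4$ the number $\lfloor p/2\rfloor+2$ equals $3,3,4$, while $p-1$ equals $1,2,3$. So (W) always holds, and the limit is $\frac12$ by Theorem 5.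

**Step 3: $p\ge5$.** The conjecture fails for $\{0,p-1\}$ by Theorem 1. This proves the first sentence.

**Step 4: $p=5,6$.** Now $\lfloor p/2\rfloor+2=p-1$. So if (W) fails, $b-a=p-1$, and $(a,b)=(0,p-1)$ or $(1,p)$. In the first case $Q\cap[0,p/2]=\{0\}$ and $Q\cap[p/2,p]\subseteq\{p-1,p\}$. Since $0\in Q$, we have $p\notin Q$, and so $Q=\{0,p-1\}$. In the second case $Q\cap[p/2,p]=\{p\}$ and $Q\cap[0,p/2]\subseteq\{0,1\}$. Since $p\in Q$, we have $0\notin Q$, and so $Q=\{1,p\}$. For these two sets the conjecture fails by Theorem 1. For every other middle-zone $Q$, (W) holds and the limit is $\frac12$. $\blacksquare$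

For $p\ge7$ these results do not give a complete classification. Take $p=7$ and $Q=\{0,5\}$. In Theorem 5, (W) fails since $b-a=5>4$, and (S) fails since $p-Q=\{2,7\}$. In Theorem 2, the hypotheses force $a<p/2$, so $5$ must lie in $[b,c]$. Then $p-b\ge2$, and $2N(p-b)<7$ leaves only $N=1$, where the density obtained is $w_1/2^{w_1}\le\frac12$. Passing to $p-Q=\{2,7\}$ does not help, since Theorem 2 needs $p\notin Q$. The exact value of the limit in the counterexamples is not determined here either.
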